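# Planar graphs without adjacent triangles are 4-choosable

## 1. Theorem 1 and its vocabulary: lists, choosability, adjacent triangles

**Theorem 1.** Every planar graph in which no two distinct triangles share an edge is 4-choosable.

All graphs are finite, simple and undirected. Let me unpack the words.

**Definition (list coloring).** A *list assignment* of $G=(V,E)$ gives each vertex $v$ a set $L(v)$ of colors. An *$L$-coloring* chooses for each $v$ a color $\lambda(v)\in L(v)$ with $\lambda(u)\ne\lambda(v)$ for every edge $uv$. The graph is *$k$-choosable* if it has an $L$-coloring for every $L$ with $|L(v)|\ge k$ for all $v$.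

If all lists are equal, this is ordinary $k$-coloring, so $k$-choosable implies $k$-colorable. The converse fails. Take $K_{2,4}$ with small side $\{a,b\}$, put $L(a)=\{1,2\}$, $L(b)=\{3,4\}$, and give the other four vertices the lists $\{1,3\},\{1,4\},\{2,3\},\{2,4\}$. Whatever colors $a$ and $b$ receive, those two colors form the list of one of the four vertices, and that vertex cannot be colored. So the bipartite graph $K_{2,4}$ is not 2-choosable. In list coloring one cannot permute colors globally, and the four color theorem does not help us.

**Definition (adjacent and intersecting).** A triangle is a cycle of length 3. Two distinct cycles are *intersecting* if they share a vertex and *adjacent* if they share an edge.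

Two triangles glued at one vertex are intersecting but not adjacent, and Theorem 1 allows them. Two triangles glued along an edge ($K_4$ minus an edge) are adjacent, and Theorem 1 forbids them. So the hypothesis says: every edge lies in at most one triangle.

It is known that planar graphs without intersecting triangles are 4-choosable, and that planar graphs without 4-cycles adjacent to triangles are 4-choosable; the latter is the title of the paper "Planar graphs without 4-cycles adjacent to triangles are 4-choosable", which is the source of the problem. Theorem 1 is the statement called Conjecture B there, so the conjecture is true. Theorem 1 contains both known statements. For the first this is clear. For the second, if triangles $xyz$ and $xyw$ share the edge $xy$, then the 4-cycle $xzyw$ shares the edge $xz$ with the triangle $xyz$; so a graph without 4-cycles adjacent to triangles has no adjacent triangles.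

## 2. Counting degrees, and the cuboctahedron

The first thing to try is greedy coloring: if every subgraph of $G$ has a vertex of degree at most $3$, remove such vertices one after another and color in the reverse order; each vertex sees at most three colors, so four are enough.

For triangle-free planar graphs this works. If such a graph is connected with $n\ge3$ vertices, $e$ edges and $f$ faces, every face has length at least 4, so $2e\ge4f$, and Euler's formula $n-e+f=2$ gives $e\le 2n-4$. Hence some vertex has degree at most 3, and triangle-free planar graphs are 4-choosable.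

Now allow non-adjacent triangles. Let $G$ be connected with $n\ge4$, and let $f_3$ be the number of faces of length 3. Each is bounded by a triangle, two of them cannot have the same boundary (as $n\ge 4$), and each edge is in at most one triangle, so $3f_3\le e$. Then $2e\ge 3f_3+4(f-f_3)=4f-f_3$, so $f\le\frac14(2e+\frac e3)=\frac{7e}{12}$. Euler's formula gives $\frac5{12}e\le n-2$, and the average degree $2e/n$ is less than $\frac{24}5$. So there is always a vertex of degree at most $4$, and the greedy argument yields 5-choosability. It does not yield more. Consider the cuboctahedron: the vertices are the 12 vectors with two coordinates in $\{1,-1\}$ and one coordinate $0$, and two of them are adjacent if their inner product is 1. The neighbors of $(1,1,0)$ are $(1,0,\pm1)$ and $(0,1,\pm1)$, so, by symmetry, the graph is 4-regular. A common neighbor $(a,b,c)$ of the adjacent vertices $(1,1,0)$ and $(1,0,1)$ satisfies $a+b=a+c=1$, so $b=c$, and the only vertex of this kind is $(0,1,1)$. By symmetry every edge is in exactly one triangle. This is a planar graph without adjacent triangles and with no vertex of degree at most 3. Its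 triangles intersect, and its square faces are adjacent to triangles, so neither of the two known theorems applies to it.

The cuboctahedron itself can be done by hand. Let the lists have size 4. If they are all equal, color a vertex by the position of its zero coordinate; two vertices with the same position of $0$ have inner product $0$ or $\pm 2$, so this is a proper 3-coloring. Otherwise, the graph being connected, there is an edge $uv$ with a color $c\in L(u)\setminus L(v)$. Give $u$ the color $c$. The graph without $u$ is connected: for $u=(1,1,0)$, its neighbors $(1,0,1)$ and $(0,1,1)$ are adjacent, so are $(1,0,-1)$ and $(0,1,-1)$, and $(1,-1,0)$ is adjacent to both $(1,0,1)$ and $(1,0,-1)$. Color the vertices other than $u$ in order of decreasing distance to $v$ in this connected graph. Every vertex other than $v$ still has an uncolored neighbor when its turn comes, so it sees at most three colors; and $v$, the last one, has four colored neighbors of which $u$ carries a color outside $L(v)$. So regularity of degree 4 can be beaten. For general graphs, with degrees 4 and more mixed, we need another method.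

## 3. A precolored path of three vertices on the outer face

A *plane* graph is a planar graph with a fixed embedding. We prove a statement that is stronger than Theorem 1 and better suited to induction.

**Theorem 2.** Let $G$ be a plane graph without adjacent triangles. Let $P$ be a (possibly empty) path with at most three vertices, all of whose vertices and edges lie on the boundary of the outer face. Let $L$ satisfy $|L(v)|\ge3$ for every $v\notin V(P)$ on the outer face and $|L(v)|\ge 4$ for every $v$ not on the outer face. Then every proper coloring $\psi$ of $G[V(P)]$ extends to a proper coloring of $G$ in which each $v\notin V(P)$ gets a color of $L(v)$.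

Theorem 1 is the case $P=\emptyset$ with all lists of size at least 4.

Three is the right number of precolored vertices. Let the outer cycle be $p_1p_2p_3p_4v$, with the additional edge $vp_2$. The only triangle is $vp_1p_2$. Put $\psi(p_1)=\psi(p_3)=1$, $\psi(p_2)=2$, $\psi(p_4)=3$ and $L(v)=\{1,2,3\}$: no extension. And the hypothesis on triangles enters at once: if $v$ is adjacent to $p_1,p_2,p_3$ and $L(v)$ consists of three distinct colors of $p_1,p_2,p_3$, there is no extension, but the triangles $vp_1p_2$ and $vp_2p_3$ are adjacent.

The sensible approach to Theorem 2 is the induction that proves Thomassen's theorem that planar graphs are 5-choosable, where interior vertices have five colors. Let the outer cycle be $p_1p_2p_3v_1\dots v_m$. In that proof one reserves two colors $\alpha,\beta\in L(v_1)$ different from the color of the precolored neighbor of $v_1$, removes both from the lists of the interior neighbors of $v_1$, deletes $v_1$, colors the rest by induction, and finally gives $v_1$ whichever of $\alpha,\beta$ is not used on $v_2$. Interior lists shrink from 5 to 3, as they may, because those vertices are now on the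 outer face. With lists of size 4 they shrink to 2, and the induction stops right there.

One can instead commit to a single color $c$ on $v_1$. Then interior neighbors keep 3 colors, but $v_2$ drops to 2 colors if $c\in L(v_2)$. So one would like to go on and color $v_1,\dots,v_k$ until the last color is harmless for $v_{k+1}$. Now a common neighbor $z_i$ of $v_i$ and $v_{i+1}$ loses two colors. One can color $z_i$ as well; then a common neighbor of $z_{i-1}$ and $z_i$ may lose two colors. That last conflict can be controlled, as we shall see in Section 9, by a careful choice of the colors. What cannot be controlled in this way are vertices that see far apart pieces of the run $v_1,\dots,v_k$.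

Such a vertex gives a short path through the interior from some $v_a$ to some $v_b$. If we cut along a path $v_au_1\dots u_sv_b$ with $s\le3$ and color one side first, we have to extend up to five precolored vertices into the other side, and Theorem 2 allows three. Here is the way around. We choose an extremal such path that has vertices behind it. After coloring the outside, we color by hand the whole boundary run $v_a,\dots,v_b$ together with all the common neighbors $z_i$, and delete all of these. What remains behind has only $u_1\dots u_s$ as a precolored path, and $s\le 3$. Extremality makes the neighborhoods inside so simple that the hand coloring is possible. The rest of the lecture carries this out.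

## 4. Three facts about plane graphs

The hypothesis on triangles will always be used in this form.

**(T)** If $xyz$ is a triangle and $w\notin\{x,y,z\}$, then $w$ is adjacent to at most one of $x,y,z$.

Indeed, if $w$ were adjacent to $x$ and $y$, the triangles $xyz$ and $xyw$ would share $xy$. In particular two adjacent vertices have at most one common neighbor. Also a 4-cycle never has a chord.

Subgraphs inherit their embeddings. A vertex or edge is "on" a face if it lies on the boundary of that face.

**(O)** (i) A vertex or edge of $H\subseteq G$ on the outer face of $G$ is on the outer face of $H$. (ii) If every component of $G[D]$ contains a vertex on the outer face of $G$, then every vertex $w\notin D$ with a neighbor in $D$ is on the outer face of $G-D$.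

For (i), the outer face of $G$ is contained in that of $H$. For (ii), let $T$ be a component of $G[D]$. It is a connected set disjoint from $G-D$, so it lies in one face of $G-D$. It contains a point in the closure of the outer face of $G$, hence in the closure of the outer face of $G-D$; since faces are open, the face containing $T$ is the outer face. The open edges from $T$ to $w$ lie in the same face, so $w$ is on its boundary.

In a 2-connected plane graph every face is bounded by a cycle. A face whose boundary passes through $x$ along $x'xx''$ has a *corner* at $x$ between the neighbors $x'$ and $x''$, and these are consecutive in the cyclic order of the edges around $x$. There are exactly $d(x)$ corners at $x$, in different faces, and they alternate with the edges around $x$.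

**(C)** Let $r\ge2$ and let $x_1,\dots,x_r$ be distinct neighbors of $x$ such that $r$ different faces have corners at $x$ between $x_1$ and $x_2$, between $x_2$ and $x_3$, …, between $x_r$ and $x_1$. Then $d(x)=r$ and $N(x)=\{x_1,\dots,x_r\}$, in this cyclic order.

Around $x$, edges and corners alternate in one closed ring; the listed $r$ edges and $r$ corners already form a closed ring, so they are all of it. For $r=2$ this says: if two different faces have a corner at $x$ between the same two neighbors, then $d(x)=2$.

For a cycle $K$ in a plane graph, $\mathrm{int}K$ denotes the set of *vertices* in the open bounded side of $K$. The closed bounded side is called the closed disc of $K$.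

## 5. The outer cycle of a minimal counterexample

Let $(G,P,L,\psi)$ be a counterexample to Theorem 2 with $|V(G)|$ minimum. "By minimality" means applying Theorem 2 to a graph with fewer vertices. When we pass to a subgraph $H$ with the old lists, the size conditions hold automatically: by (O)(i) a vertex not on the outer face of $H$ was not on the outer face of $G$, so it has four colors. If we shorten a list from 4 to 3, we must check that its vertex is on the outer face of $H$; usually (O)(ii) does this.

**Step 5.1 ($G$ is 2-connected).** This is for having an outer cycle. Components can be colored separately, so $G$ is connected, and $|V(G)|\ge3$, since otherwise we color greedily. Suppose $x$ is a cutvertex, $G=G'\cup G''$ with $V(G')\cap V(G'')=\{x\}$ and both sides larger than $\{x\}$.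

If $P$ meets both $G'-x$ and $G''-x$, then $x\in V(P)$, each side contains a subpath of $P$, and by minimality $\psi$ extends to both sides; the two colorings agree at $x$. Otherwise we may name the sides so that $V(P)\subseteq V(G')$. If $x$ is on the outer face, extend $\psi$ to $G'$ and then extend to $G''$ with precolored path $\{x\}$. If $x$ is not on the outer face, the boundary of the outer face, which is connected because $G$ is, lies in $G'-x$ or in $G''-x$. In the latter case $P=\emptyset$, and we swap the names. So it lies in $G'-x$, and all vertices of $G''-x$ have at least four colors. Extend $\psi$ to $G'$, embed $G''$ anew with $x$ on the outer face, and extend to $G''$ with precolored path $\{x\}$. In every case $\psi$ extends to $G$, a contradiction.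

So the outer face is bounded by a cycle $C$, and $P\subseteq C$. Vertices not on $C$ are called *interior*.

**Step 5.2 (normalization).** This is for fixing notation. If $|V(P)|\le2$, add to $P$ a next vertex $w$ of $C$ (any vertex of $C$ if $P=\emptyset$), with a color of $L(w)$ different from the colors of its at most two neighbors in $P$. This is still a counterexample on the same graph. So we may assume
$$P=p_1p_2p_3,\qquad C=p_1p_2p_3v_1v_2\dots v_m .$$
Shrinking lists, we assume $|L(v_i)|=3$ for all $i$ and $|L(v)|=4$ for interior $v$.

We have $m\ge1$. Indeed, if $m=0$, then $C=p_1p_2p_3$; delete $p_2$ and remove $\psi(p_2)$ from the lists of its interior neighbors. They are on the outer face of $G-p_2$ by (O) and keep three colors, so by minimality the coloring of the path $p_1p_3$ extends to $G-p_2$, and $\psi$ extends to $G$, a contradiction.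

**Step 5.3 ($C$ has no chord).** This is for knowing all adjacencies on $C$. A chord $xy$ splits $G$ into graphs $G_1,G_2$ with $G_1\cap G_2=xy$, both with fewer vertices than $G$. If $P\subseteq G_1$, extend $\psi$ to $G_1$ and then to $G_2$ with precolored path $xy$; contradiction. So $P$ is contained in neither side. Hence $p_2$ is an end of the chord, and since $p_2p_1,p_2p_3\in E(C)$, the chord is $p_2v_j$ for some $j$. In particular $p_1p_3$ and all $p_1v_j$, $p_3v_j$, $v_iv_j$ are not chords. Let $p_1\in G_1$ and $p_3\in G_2$.

If $j\ge2$, then $v_j\not\sim p_3$. Extend $\psi|_{\{p_1,p_2\}}$ to $G_1$, which lacks $p_3$; this colors $v_j$ differently from $p_2$. Then extend to $G_2$, which lacks $p_1$, with precolored path $v_jp_2p_3$. If $j=1<m$, then $v_1\not\sim p_1$; extend first to $G_2$ with path $p_2p_3$, then to $G_1$ with path $p_1p_2v_1$. If $j=m=1$, then $p_1p_2v_1$ is a triangle and $p_3$ is adjacent to $p_2$ and $v_1$, against (T). All cases are contradictory.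

**Step 5.4 (short cycles are empty).** *A cycle $K\ne C$ of length at most 5 has $\mathrm{int}K=\emptyset$.* This is for turning short cycles into faces. Suppose $\mathrm{int}K\neq\emptyset$. By minimality $\psi$ extends to $G-\mathrm{int}K$, and this coloring is proper on $G[V(K)]$. Let $G_K$ be the subgraph of $G$ in the closed disc of $K$. We extend the coloring of $V(K)$ to $G_K$. All vertices of $\mathrm{int}K$ are interior, with four colors.

*Length 3.* Since $|C|\ge4$ and no vertex of $C$ is in $\mathrm{int}K$, some vertex of $C$ is not in $G_K$, so $G_K$ is smaller than $G$. Extend to $G_K$ with the three vertices of $K$ as precolored path.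

*Length 4*, $K=q_1q_2q_3q_4$. Delete $q_4$ and remove its color from the lists of its neighbors in $\mathrm{int}K$; these are on the outer face of $G_K-q_4$ by (O). Use the path $q_1q_2q_3$ in $G_K-q_4$.

*Length 5*, $K=q_1q_2q_3q_4q_5$. Let $z\in\mathrm{int}K$ be the common neighbor of $q_4$ and $q_5$ in $\mathrm{int}K$, if it exists; it is unique. By (T) for the triangle $q_4q_5z$ we have $z\not\sim q_1$ (as $q_1\sim q_5$) and $z\not\sim q_3$ (as $q_3\sim q_4$). Color $z$ from $L(z)$, avoiding the colors of $q_4,q_5$, and of $q_2$ if $z\sim q_2$. By (T), or by the non-existence of $z$, every other vertex of $\mathrm{int}K$ has at most one neighbor in $\{q_4,q_5,z\}$. Delete $q_4,q_5$ (and $z$), a connected set meeting $K$, and remove the colors from the lists of the neighbors in $\mathrm{int}K$; by (O) these vertices are on the outer face of the remaining graph and have at least three colors. Use the path $q_1q_2q_3$.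

In all cases $\psi$ extends to $G$, a contradiction. Consequently every triangle and every 4-cycle different from $C$ bounds a face: its inside contains no vertex, and it has no chord.

**Step 5.5 (degrees).** *Interior vertices have degree at least 4, and each $v_i$ has degree at least 3.* Otherwise delete the vertex, extend $\psi$ to the rest by minimality, and color the vertex.

**Step 5.6 (an interior vertex sees at most two consecutive vertices).** Put $v_0=p_3$ and $v_{m+1}=p_1$. *If an interior vertex $z$ is adjacent to $v_i$ and $v_j$ with $0\le i<j\le m+1$, then $j=i+1$.* This is what keeps interior vertices from losing many colors. Suppose $j\ge i+2$. Then $v_i,v_j$ are not consecutive on $C$ (for $i=0$, $j=m+1$ because $m\ge1$), so they are not adjacent, by 5.3. Since $p_2\notin\{v_i,v_j\}$, the path $v_izv_j$ splits $G$ into $G_1\supseteq P$ and $G_2\ni v_{i+1}$; here $G_1$ lacks $v_{i+1}$ and $G_2$ lacks $p_2$. Extend $\psi$ to $G_1$ and then to $G_2$ with precolored path $v_izv_j$, which is properly colored as $v_i\not\sim v_j$. Contradiction.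

## 6. Deleting a colored piece at the boundary

The next principle packages the step "commit to some colors, delete, apply induction". For $1\le j\le m$ let
$$L'(v_j)=L(v_j)\setminus\psi(N(v_j)\cap V(P))$$
be the colors that $v_j$ can really get.

**Reduction principle (R).** There are no disjoint sets $D_0,D_1\subseteq V(G)\setminus V(P)$, with $D=D_0\cup D_1\ne\emptyset$, and no coloring $\theta$ of $D_0$ with the following properties.

1. Every component of $G[D]$ contains a vertex of $C$.
2. $\theta$ is a proper coloring of $G[D_0]$ with colors from $L$, and $\theta(x)\ne\psi(p)$ whenever $x\in D_0$, $p\in V(P)$, $x\sim p$.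
3. For each interior $w\notin D$, at most one color of $L(w)$ appears on $N(w)\cap D_0$.
4. For each $v_j\notin D$, no color of $L'(v_j)$ appears on $N(v_j)\cap D_0$.
5. $D_1=\emptyset$, or $D_1=\{v_i\}$ and $v_i$ can be colored at the end from $L(v_i)$ whatever colors the vertices outside $D$ get.

*Proof.* By property 1 and (O), all neighbors of $D$ lie on the outer face of $G-D$. Remove from the list of each interior $w\notin D$ the colors on $N(w)\cap D_0$; at most one is lost, and only at vertices on the outer face of $G-D$. By minimality $\psi$ extends to $G-D$. In the extension each $v_j\notin D$ has a color of $L'(v_j)$, so by properties 2, 3, 4 adding $\theta$ keeps the coloring proper. Finally color $D_1$. This extends $\psi$ to $G$, a contradiction. $\square$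

**Step 6.1 ($m\ge3$).** This first use of (R) makes $C$ long enough that no short cycle can be $C$. If $m=1$, use $D_0=\{v_1\}$ with a color of $L(v_1)\setminus\{\psi(p_1),\psi(p_3)\}$; note $v_1\not\sim p_2$. If $m=2$, choose different colors for $v_1$ and $v_2$ from $L(v_1)\setminus\{\psi(p_3)\}$ and $L(v_2)\setminus\{\psi(p_1)\}$, two sets of size at least 2. If $v_1,v_2$ have a common interior neighbor $z$ (unique by (T)), then $z\not\sim p_1,p_3$ by 5.6; color it from $L(z)$ avoiding the two colors just chosen, and $\psi(p_2)$ if $z\sim p_2$. Let $D_0$ consist of $v_1,v_2$ and of $z$ if it exists. By (T) every other interior vertex has at most one neighbor in $D_0$. By 5.3, $v_1\not\sim p_1,p_2$ and $v_2\not\sim p_3,p_2$. So (R) is contradicted with $D_1=\emptyset$.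

Hence $|C|\ge6$: every cycle of length at most 5 has empty interior, and every triangle and every 4-cycle bounds a face. By 5.3, $L'(v_1)=L(v_1)\setminus\{\psi(p_3)\}$, $L'(v_m)=L(v_m)\setminus\{\psi(p_1)\}$, and $L'(v_j)=L(v_j)$ for $1<j<m$.

**Definition ($z_i$).** For $0\le i\le m$, $z_i$ is the common neighbor of $v_i$ and $v_{i+1}$, *if it exists*.

It is unique by (T) and interior by 5.3. By 5.6 its neighbors among $v_0,\dots,v_{m+1}$ are exactly $v_i,v_{i+1}$; hence different $z_i$ are distinct vertices.

**Step 6.2.** *If $1\le i\le m$ and $z_{i-1},z_i$ exist, they have at most one common neighbor other than $v_i$, and it is not among $v_0,\dots,v_{m+1}$.* This is for the conflicts at common neighbors of $z_{i-1}$ and $z_i$, announced in Section 3. The second part is clear from the preceding remark. If $w\ne v_i$ is a common neighbor, the 4-cycle $v_iz_{i-1}wz_i$ bounds a face. The edge $v_iz_{i-1}$ is on two faces, one of which is bounded by the triangle $v_{i-1}v_iz_{i-1}$. So our face is the other one, and it determines $w$.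

## 7. The first vertex after the precolored path

Let $A=L'(v_1)=L(v_1)\setminus\{\psi(p_3)\}$, so $|A|\ge2$, and let $S=L(v_2)$.

If there were a color $c\in A\setminus S$, then $D_0=\{v_1\}$, $\theta(v_1)=c$, $D_1=\emptyset$ would contradict (R): the only $v_j$ adjacent to $v_1$ is $v_2$, and $c\notin L(v_2)$. So
$$A\subseteq S .$$
Fix distinct $\alpha,\beta\in A$ and write $S=\{\alpha,\beta,\gamma\}$.

**Step 7.1.** *$d(v_1)\ge4$.* This will let us show that certain links are fat: several times below we shall see that otherwise $v_1$ would have only one interior neighbor. Suppose $d(v_1)=3$, and let $y$ be the third neighbor besides $p_3$ and $v_2$; it is interior by 5.3. By 5.6, $y$ is not adjacent to both $p_3$ and $v_2$, and its only other possible neighbor on $C-v_1$ is $p_2$. If $y\sim p_2$, then $y\not\sim p_3$, by (T) for the triangle $yp_3v_1$ and $p_2$. Let $F$ consist of $\alpha,\beta$, of $\psi(p_3)$ if $y\sim p_3$, of $\gamma$ if $y\sim v_2$, and of $\psi(p_2)$ if $y\sim p_2$.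

If $L(y)\not\subseteq F$, take $D_0=\{y\}$ with $\theta(y)\in L(y)\setminus F$ and $D_1=\{v_1\}$. Property 4 concerns only $v_2$: if $y\sim v_2$, then $\theta(y)\notin\{\alpha,\beta,\gamma\}=S$. For property 5, color $v_1$ at the end from $\{\alpha,\beta\}$ minus the color of $v_2$; its other neighbors $p_3$ and $y$ have colors outside $\{\alpha,\beta\}$. This contradicts (R).

So $L(y)\subseteq F$ and $|F|\ge4$. If $y\sim p_3$, then $y\not\sim v_2,p_2$ and $|F|\le3$. Hence $y\not\sim p_3$, and we must have $y\sim p_2$, $y\sim v_2$, $L(y)=S\cup\{\psi(p_2)\}$ and $\psi(p_2)\notin S$. The 4-cycle $p_2p_3v_1y$ bounds a face, which has a corner at $p_3$ between $p_2$ and $v_1$; so has the outer face. By (C), $d(p_3)=2$. Now consider $G-\{p_3,v_1\}$ with precolored path $p_1p_2y$, where $y$ gets the color $\gamma\ne\psi(p_2)$. By 5.6, $y\not\sim p_1$, and the edge $p_2y$ is on the outer boundary since the face bounded by $p_2p_3v_1y$ has merged with the outer face. By minimality this coloring extends. Give $p_3$ the color $\psi(p_3)$; its only neighbors are $p_2$ and $v_1$. Color $v_1$ from $\{\alpha,\beta\}$ minus the color of $v_2$; its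 other neighbors have the colors $\psi(p_3)$ and $\gamma$, outside $\{\alpha,\beta\}$. So $\psi$ extends, a contradiction.

## 8. Links and an extremal fat link

**Definition (link).** A *link* $(a,b;u_1,\dots,u_s)$ is a path $Q=v_au_1\dots u_sv_b$ with $0\le a$, $a+2\le b\le m+1$, $1\le s\le3$ and $u_1,\dots,u_s\notin\{v_0,\dots,v_{m+1}\}$; so each $u_i$ is $p_2$ or interior. Let $K_Q$ be the cycle $Q\cup v_av_{a+1}\dots v_b$, and $R_Q$ its closed disc. The link is *fat* if $\mathrm{int}K_Q\ne\emptyset$.

Two examples. The link $(0,m+1;p_2)$ has $K_Q=C$. By 7.1 and 5.3, $v_1$ has interior neighbors, so this link is fat; fat links exist. On the other hand, suppose $1\le i\le m$ and $z_{i-1},z_i$ have a common neighbor $y\neq v_i$. Then $(i-1,i+1;z_{i-1},y,z_i)$ is a link, with $K_Q$ a 6-cycle. The edges $v_iz_{i-1}$ and $v_iz_i$ lie in $R_Q$ (by 8.1 below) and cut it into the discs of two triangles and the 4-cycle $v_iz_{i-1}yz_i$, all empty. So this link is not fat.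

**Step 8.1.** *If $Q$ is a link and $a<i<b$, then all edges at $v_i$, hence all neighbors of $v_i$, lie in $R_Q$. So if $Q$ is not fat, all interior neighbors of $v_i$ are among $u_1,\dots,u_s$.* This is the way in which links give information. The edges $v_{i-1}v_i$ and $v_iv_{i+1}$ belong to $K_Q$ and to the outer face, and the outer face lies outside $K_Q$. At $v_i$ the outer side of these two edges is a corner of the outer face and contains no edge, so all other edges at $v_i$ start into the disc $R_Q$ and stay in it. If $Q$ is not fat, all vertices in $R_Q$ are on $K_Q$, and the interior ones among them are among $u_1,\dots,u_s$.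

**The choice of $Q$.** Choose a fat link $Q$ with $b$ minimum, then $a$ maximum, then $R_Q$ inclusion-minimal. From now on $a$, $b$, $Q=v_au_1\dots u_sv_b$, $R=R_Q$ and $K=K_Q$ are fixed.

If $Q'\ne Q$ is a link with the same ends and $Q'\subseteq R$, then $R_{Q'}\subseteq R$, and $R_{Q'}\ne R$ because the boundary cycles differ. So:

**(F)** A link $Q'\neq Q$ from $v_{a'}$ to $v_{b'}$ is not fat if $b'<b$, or if $b'=b$ and $a'>a$, or if $(a',b')=(a,b)$ and $Q'\subseteq R$.

## 9. The lists $L(v_2),\dots,L(v_b)$ coincide

In this section we carry out the "walk along the boundary" of Section 3, up to $v_b$. Before $v_b$ no link is fat, and the neighborhoods are simple.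

**Step 9.1.** *Let $2\le k\le\min\{b,m\}$ and $L(v_j)=S$ for $2\le j\le k$. Then $d(v_i)\ge4$ for $1\le i\le k-1$.* This extends 7.1. For $i=1$ it is 7.1. Let $2\le i\le k-1$ and suppose $d(v_i)=3$, with interior neighbor $y$. If $y\sim p_2$, the link $(0,i;p_2,y)$ is not fat since $i<b$, so by 8.1 the only possible interior neighbor of $v_1$ is $y$, contradicting 7.1. So $y\not\sim p_2$, and by 5.6 the neighbors of $y$ on $C$ are among $v_{i-1},v_i,v_{i+1}$, none of which is in $P$ because $1\le i-1$ and $i+1\le m$. Take $D_0=\{y\}$, $\theta(y)\in L(y)\setminus S$, $D_1=\{v_i\}$. Property 4 of (R) holds since $L(v_{i+1})=S$, and either $L(v_{i-1})=S$ or $i-1=1$ and $L'(v_1)=A\subseteq S$. Property 5 holds since $\theta(y)\notin S=L(v_i)$ and $v_i$ has only two further neighbors. This contradicts (R).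

For Steps 9.2 to 9.5 let $2\le k\le\min\{b-1,m\}$ and assume $L(v_j)=S$ for $2\le j\le k$. Put $X=\{v_1,\dots,v_k\}$ and let $Z$ be the set of existing $z_i$ with $1\le i\le k-1$. By (F), all links whose last vertex is $v_j$ with $j\le k$ are not fat, because $k<b$.

**Step 9.2.** *No vertex of $Z$ is adjacent to $p_1,p_2$ or $p_3$, and $Z$ is independent.* This is for coloring vertices of $Z$ freely. For $p_1=v_{m+1}$ and $p_3=v_0$ use 5.6. If $z_i\sim p_2$, the link $(0,i+1;p_2,z_i)$ is not fat, so $v_1$ has at most one interior neighbor, contradicting 7.1. If $z_i\sim z_{i+1}$, then $z_{i+1}$ is adjacent to $z_i$ and $v_{i+1}$, and (T) fails for the triangle $v_iv_{i+1}z_i$. If $z_i\sim z_j$ with $j\ge i+2$, the link $(i,j+1;z_i,z_j)$ is not fat, and $v_{i+1}\not\sim z_j$. So $v_{i+1}$ has at most one interior neighbor and $d(v_{i+1})\le3$, contradicting 9.1.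

**Step 9.3.** *If an interior vertex $w\notin Z$ has at least two neighbors in $X\cup Z$, then $N(w)\cap(X\cup Z)=\{z_{i-1},z_i\}$ for some $2\le i\le k-1$ with $d(v_i)=4$.* This finds all vertices that can lose two colors. Two neighbors of $w$ in $X$ would be some $v_i,v_{i+1}$ by 5.6, and then $w=z_i\in Z$. So $w$ has at most one neighbor in $X$.

Suppose $w\sim v_j$ and $w\sim z_i$ with $v_j\in X$, $z_i\in Z$. By (T) for $v_iv_{i+1}z_i$ we have $j\notin\{i,i+1\}$. If $j\ge i+2$, the link $(i,j;z_i,w)$ is not fat and $w\not\sim v_{i+1}$, so $d(v_{i+1})\le3$. If $j<i$, the link $(j,i+1;w,z_i)$ is not fat and $w\not\sim v_i$, so $d(v_i)\le3$. Both contradict 9.1. So $w$ has no neighbor in $X$.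

If $w\sim z_i,z_j$ with $i<j$, the link $(i,j+1;z_i,w,z_j)$ is not fat. The interior neighbors of $v_{i+1}$ are thus among $z_i,z_j$ (as $w\not\sim v_{i+1}$), and by 9.1 both are neighbors. Hence $j=i+1$ and $d(v_{i+1})=4$. Three neighbors in $Z$ are impossible, since their indices would be pairwise consecutive.

**Definition (double).** Call $v_i$ with $2\le i\le k-1$ *double* if $d(v_i)=4$, and $z_{i-1},z_i$ exist and have a common neighbor $y_i\ne v_i$.

By 6.2, $y_i$ is unique and not among $v_0,\dots,v_{m+1}$; by 9.2 it is not $p_2$ and not in $Z$. So $y_i$ is interior. The vertex $w$ in 9.3 is $y_i$ for a double $v_i$. Put $\Delta_j=L(z_j)\setminus S$; it is nonempty since $|L(z_j)|=4$.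

**Step 9.4.** *If $v_i$ is double, then $\Delta_{i-1}\cap\Delta_i=\emptyset$ and $\Delta_{i-1}\cup\Delta_i\subseteq L(y_i)$.* This restricts the lists in the only configuration that can hurt. Otherwise there are $\delta\in\Delta_{i-1}$ and $\delta'\in\Delta_i$ with $\delta=\delta'$ or $\{\delta,\delta'\}\not\subseteq L(y_i)$. Take $D_0=\{z_{i-1},z_i\}$ with these colors and $D_1=\{v_i\}$. Properties 1 and 2 of (R) hold by 9.2. The only common neighbors of $z_{i-1},z_i$ are $v_i$ and $y_i$, so property 3 holds. The only $v_j\notin D$ with a neighbor in $D_0$ are $v_{i-1}$ and $v_{i+1}$, with $L'(v_{i-1}),L'(v_{i+1})\subseteq S\not\ni\delta,\delta'$, so property 4 holds. Finally $v_i$, with neighbors $v_{i-1},v_{i+1},z_{i-1},z_i$, can be colored from $S$ minus the colors of $v_{i-1},v_{i+1}$. This contradicts (R).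

**Step 9.5.** *For every $\kappa\in S$ there are $c_1,\dots,c_k\in S$ with $c_1\in\{\alpha,\beta\}$, $c_k=\kappa$, $c_i\ne c_{i+1}$, a set $Z^*\subseteq Z$, and colors $\zeta_i\in L(z_i)\setminus\{c_i,c_{i+1}\}$ for $z_i\in Z^*$, such that property 3 of (R) holds for $D_0=X\cup Z^*$, $D_1=\emptyset$, where $v_i$ is colored $c_i$ and $z_i$ is colored $\zeta_i$.* This is the controlled walk: the last color $\kappa$ is prescribed.

*Which $z_i$ to color, and how.* For each $z_i\in Z$ fix once and for all a color $\delta_i\in\Delta_i$. Given $c_1,\dots,c_k$, call $z_i\in Z$ *active* if $c_i,c_{i+1}\in L(z_i)$, and let $Z^*$ be the set of active vertices. For an active $z_i$, $|L(z_i)\cap S|\ge2$, so $|\Delta_i|\le2$. If $|\Delta_i|=1$, then $S\subseteq L(z_i)$; let $\zeta_i$ be the third color, the element of $S\setminus\{c_i,c_{i+1}\}$. If $|\Delta_i|=2$, then $L(z_i)\cap S=\{c_i,c_{i+1}\}$; let $\zeta_i=\delta_i$.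

*Where property 3 can fail.* A non-active $z_i$ sees at most one color of its list, since its only neighbors in $X\cup Z$ are $v_i$ and $v_{i+1}$. By 9.3, property 3 can otherwise fail only at $y_i$ for a double $v_i$, when $z_{i-1},z_i$ are both active, $\zeta_{i-1}\ne\zeta_i$ and $\zeta_{i-1},\zeta_i\in L(y_i)$. This depends only on the triple $(c_{i-1},c_i,c_{i+1})$; call such a triple *bad at $v_i$*.

For example, let $S=\{1,2,3\}$, $L(z_{i-1})=\{1,2,3,4\}$, $L(z_i)=\{1,2,3,5\}$, $L(y_i)=\{1,2,4,5\}$. The triple $(1,3,2)$ gives $\zeta_{i-1}=2$, $\zeta_i=1$ and is bad; $(1,3,1)$ gives $\zeta_{i-1}=\zeta_i=2$ and is not bad. Any bad triple has $3$ in the middle: otherwise a color $3\notin L(y_i)$ is used on $z_{i-1}$ and $z_i$, or on one of them, or $\zeta_{i-1}=\zeta_i$. This is a general fact: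

*Claim. For a double $v_i$ and $y\in S$ there is at most one $x\in S\setminus\{y\}$ for which some triple $(w,x,y)$ is bad at $v_i$.* Let $Y=L(y_i)$. By 9.4, $|Y\cap S|\le4-|\Delta_{i-1}|-|\Delta_i|$. Let $(w,x,y)$ be bad; then both $z_{i-1},z_i$ are active and $|\Delta_{i-1}|,|\Delta_i|\in\{1,2\}$.

- If $|\Delta_i|=2$, then $L(z_i)\cap S=\{x,y\}$, which determines $x$.
- If $|\Delta_i|=1$ and $|\Delta_{i-1}|=2$, then $|Y\cap S|\le1$, and $\zeta_i$, the element of $S\setminus\{x,y\}$, is in $Y\cap S$. So $\zeta_i$ is the unique element of $Y\cap S$, and $x$ is the element of $S\setminus\{y,\zeta_i\}$.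
- If $|\Delta_{i-1}|=|\Delta_i|=1$, then $\zeta_{i-1}$ and $\zeta_i$ are distinct, differ from $x$ and lie in $Y\cap S$, while $|Y\cap S|\le2$. So $Y\cap S=S\setminus\{x\}$, which determines $x$.

*Choosing the colors from the far end.* By downward induction on $i=k-1,\dots,1$ we show: there is $x_i\in S$ such that for both colors $w\in S\setminus\{x_i\}$ there are $c_i=w$, $c_{i+1}=x_i$, $c_{i+2},\dots,c_k=\kappa$ in $S$ with consecutive colors distinct and no bad triple at doubles $v_l$ with $i<l<k$. For $i=k-1$ take $x_{k-1}=\kappa$. For the step from $i$ to $i-1$: if $v_i$ is not double, let $x_{i-1}$ be any color of $S\setminus\{x_i\}$. If $v_i$ is double, by the Claim with $y=x_i$ one of the two colors $x\in S\setminus\{x_i\}$ occurs in no bad triple $(\cdot,x,x_i)$; let $x_{i-1}=x$. In both cases apply the statement for $i$ with $c_i=x_{i-1}$, and prepend any $c_{i-1}\in S\setminus\{x_{i-1}\}$; the triple at $v_i$ is $(c_{i-1},x_{i-1},x_i)$, which is not bad if $v_i$ is double. For $i=1$ there are two possible values of $c_1$, and one of them is not $\gamma$, so it is in $\{\alpha,\beta\}$. This proves 9.5.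

**Step 9.6.** *$L(v_j)=S$ for $2\le j\le\min\{b,m\}$.* This is the first harvest of 9.5. Suppose not; since $L(v_2)=S$, there is $k\ge2$ with $k+1\le\min\{b,m\}$, $L(v_j)=S$ for $2\le j\le k$ and $L(v_{k+1})\ne S$. Take $\kappa\in S\setminus L(v_{k+1})$, and $D_0=X\cup Z^*$, $D_1=\emptyset$ with the colors of 9.5. The coloring is proper: $C$ has no chords, each $z_i$ has only the neighbors $v_i,v_{i+1}$ in $X$, and $Z$ is independent. It agrees with $\psi$: $v_1\sim p_3$ and $c_1\in A$; $v_k\not\sim p_1$ as $k<m$; no $v_i$ is adjacent to $p_2$; and no vertex of $Z$ is adjacent to $P$. Property 1 is clear, property 3 is 9.5. For property 4, the only neighbor of $v_{k+1}$ in $D_0$ is $v_k$, of color $\kappa\notin L(v_{k+1})$, and $v_j$ with $j>k+1$ has no neighbor in $D_0$. This contradicts (R).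

**Step 9.7.** *$b\le m$.* Suppose $b=m+1$. By 9.6, $L(v_j)=S$ for $2\le j\le m$, so 9.5 applies with $k=m$ and $\kappa\in S\setminus\{\psi(p_1)\}$. Then $D_0=X\cup Z^*$, $D_1=\emptyset$ contradicts (R): now all $v_j$ are in $D_0$, and $v_m\sim p_1$ has the color $\kappa\ne\psi(p_1)$.

**Step 9.8 (result).** We have $b\le m$, $L(v_j)=S$ for $2\le j\le b$, and $d(v_i)\ge4$ for $1\le i\le b-1$ (9.1 with $k=b$).

## 10. Neighborhoods inside the region $R$

Now we turn to the fat link $Q$ itself and to what lies behind it. Call $v_i$ *inner* if $a<i<b$; then $d(v_i)\ge4$. No vertex of $C$ is in $\mathrm{int}K$. Since $b\le m$, this gives $p_1\notin R$; the vertices of $C$ in $R$ are $v_a,\dots,v_b$, and $p_2$ exactly if $p_2\in Q$.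

**Step 10.1.** *No inner $v_i$ is adjacent to any $u_j$.* This and the next step separate the part we shall color by hand from the path $u_1\dots u_s$. Otherwise the edge $v_iu_j$ lies in $R$ by 8.1 and splits $R$ into the discs of the cycles $v_a\dots v_iu_j\dots u_1$ and $v_i\dots v_bu_s\dots u_j$. If $i=a+1$, the first cycle has length $2+j\le5$; otherwise it is $K_{Q'}$ for the link $Q'=(a,i;u_1,\dots,u_j)$, which is not fat as $i<b$. If $i=b-1$, the second cycle has length at most 5; otherwise it comes from the link $(i,b;u_j,\dots,u_s)$, which is not fat as $i>a$. So both cycles have empty interior and $\mathrm{int}K=\emptyset$, a contradiction.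

Hence for $a\le i\le b-1$ each existing $z_i$ lies in $\mathrm{int}K$: it is adjacent to an inner vertex ($v_i$ or $v_{i+1}$ is inner, as $b\ge a+2$), so it is in $R$ by 8.1; it is no $u_j$ by 10.1; and it is none of the $v$'s.

**Step 10.2.** *$z_i\not\sim u_j$ for all $a\le i\le b-1$ and $1\le j\le s$.* Suppose $z_i\sim u_j$.

If $j\le2$ and $i\ge a+1$, consider the link $(a,i+1;u_1,\dots,u_j,z_i)$. It lies in $R$ since $z_i\in\mathrm{int}K$, it is not $Q$, and $i+1\le b$; by (F) it is not fat. By 8.1 and 10.1 the only possible interior neighbor of the inner vertex $v_i$ is $z_i$, contradicting 9.8. So $j\le2$ implies $i=a$.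

If $j\ge s-1$ and $i\le b-2$, consider the link $(i,b;z_i,u_j,\dots,u_s)$, with at most three middle vertices. It lies in $R$, is not $Q$, and $i\ge a$; by (F) it is not fat, and the inner vertex $v_{i+1}$ has only $z_i$ as a possible interior neighbor, a contradiction. So $j\ge s-1$ implies $i=b-1$.

Since $a\ne b-1$, we cannot have both $j\le2$ and $j\ge s-1$. If $j\ge3$, then $j=s=3$ and $i=b-1$, and (T) fails for the triangle $v_{b-1}v_bz_{b-1}$ and $u_3$. If $j\le2$, then $j\le s-2$, so $j=1$, $s=3$, $i=a$, and (T) fails for $v_av_{a+1}z_a$ and $u_1$.

From now on let $X=\{v_a,\dots,v_b\}$, and let $Z$ be the set of existing $z_i$ with $a\le i\le b-1$. So $Z\subseteq\mathrm{int}K$.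

**Step 10.3.** *$Z$ is independent. If $w\in\mathrm{int}K\setminus Z$ has at least two neighbors in $X\cup Z$, then $N(w)\cap(X\cup Z)=\{z_{i-1},z_i\}$ for some inner $v_i$ with $d(v_i)=4$.* This is the analogue of 9.2 and 9.3. All links used below have end vertices $v_{a'},v_{b'}$ with $a\le a'<b'\le b$; their other vertices are in $\mathrm{int}K$, so they lie in $R$; and they contain some $z_i\notin Q$, so they are not $Q$. By (F) they are not fat.

If $z_i\sim z_{i+1}$, (T) fails for $v_iv_{i+1}z_i$ and $z_{i+1}$. If $z_i\sim z_j$ with $j\ge i+2$, the link $(i,j+1;z_i,z_j)$ is not fat, $v_{i+1}$ is inner and $v_{i+1}\not\sim z_j$; so $d(v_{i+1})\le3$, contradicting 9.8. Hence $Z$ is independent.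

Two neighbors of $w$ in $X$ would be some $v_i,v_{i+1}$ by 5.6, and $w=z_i\in Z$. So $w$ has at most one neighbor in $X$. Suppose $w\sim v_j,z_i$ with $v_j\in X$. By (T), $j\notin\{i,i+1\}$. If $j\ge i+2$, the link $(i,j;z_i,w)$ is not fat, $v_{i+1}$ is inner and $w\not\sim v_{i+1}$, so $d(v_{i+1})\le3$. If $j<i$, the link $(j,i+1;w,z_i)$ is not fat, $v_i$ is inner and $w\not\sim v_i$, so $d(v_i)\le3$. Both contradict 9.8. So $w$ has no neighbor in $X$. If $w\sim z_i,z_j$ with $i<j$, the link $(i,j+1;z_i,w,z_j)$ is not fat and $v_{i+1}$ is inner; its interior neighbors are among $z_i,z_j$, so by 9.8 both are neighbors, $j=i+1$ and $d(v_{i+1})=4$. Three neighbors in $Z$ are then impossible.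

**Definition (double, from here on).** An inner $v_i$ is *double* if $d(v_i)=4$, and $z_{i-1},z_i$ exist and have a common neighbor $y_i\ne v_i$ (unique by 6.2).

As $z_{i-1}\in\mathrm{int}K$, we have $y_i\in R$. By 10.2 it is no $u_j$, by 6.2 it is not in $X$, by 10.3 it is not in $Z$. So $y_i\in\mathrm{int}K\setminus Z$, and by 10.3 $N(y_i)\cap(X\cup Z)=\{z_{i-1},z_i\}$. Conversely, the vertex $w$ in 10.3 is $y_i$ for the double vertex $v_i$.

## 11. A double vertex forces $p_2$ onto the link

Let $v_i$ be double, and put $z=z_{i-1}$, $z'=z_i$, $y=y_i$. Let $t$ be the common neighbor of $z$ and $y$, and $t'$ the common neighbor of $z'$ and $y$, if they exist (each is unique by (T)). We shall delete $z,z',y,t,t'$ with colors; for this we need to know everything about common neighbors of these five vertices.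

**Step 11.1 (the five vertices).** The following hold, as far as the vertices exist.

1. *$t,t'\in\mathrm{int}K\setminus Z$, and $y,t,t'$ have no neighbors in $X$.* For $y$ this was just shown. Next, $t\in R$ as $t\sim z$; $t$ is no $u_j$ by 10.2; $t\notin X$ as $t\sim y$; $t\notin Z$ as $t\sim z$ and $Z$ is independent. So $t\in\mathrm{int}K\setminus Z$. Since $t\sim z\in Z$, 10.3 shows that $t$ has no neighbor in $X$. Similarly for $t'$.

2. *$t\ne t'$, and $t\not\sim t'$, $z\not\sim z'$, $z\not\sim t'$, $z'\not\sim t$.* By 10.3, $z\not\sim z'$; so also $z\neq t'$ and $z'\ne t$. By (T) for the triangle $z'yt'$ and $z\sim y$ we get $z\not\sim t'$; symmetrically $z'\not\sim t$. As $z\sim t$, this gives $t\ne t'$. By (T) for $zyt$ and $t'\sim y$, $t\not\sim t'$.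

3. *$z$ and $t'$ have no common neighbor besides $y$; likewise $z'$ and $t$.* Suppose $w\ne y$ is adjacent to $z$ and $t'$; by item 2, $w\ne z'$. The 4-cycles $v_izyz'$ and $zyt'w$ and the triangle $z'yt'$ bound three different faces: the second cycle does not contain $z'$, while the other two do, and only the third of the three contains both $z'$ and $t'$. These faces have corners at $y$ between $z,z'$, between $t',z$, and between $z',t'$. By (C), $d(y)=3$, contradicting 5.5. The other statement is symmetric.

4. *$t$ and $t'$ have at most one common neighbor $s_0\ne y$.* Such a common neighbor $w$ is not $z$ or $z'$, by item 2. The cycles $v_izyz'$, $z'yt'$, $tyt'w$, $zyt$ bound four different faces, with corners at $y$ between $z,z'$, between $z',t'$, between $t',t$, and between $t,z$. By (C), $d(y)=4$ with cyclic order $z,z',t',t$. So there is just one corner at $y$ between $t$ and $t'$, the face at this corner is bounded by $tyt'w$, and it determines $w$.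

5. *For each of the pairs $\{z,t\},\{y,t\},\{z',t'\},\{y,t'\}$ the only common neighbor is the third vertex of its triangle; the only possible common neighbor of $z,y$ is $t$, and of $z',y$ is $t'$; the only common neighbors of $z,z'$ are $v_i$ and $y$.* The first two statements are (T), the last is 6.2.

Items 3 to 5 deal with all ten pairs among $z,z',y,t,t'$.

We also need the neighbors on $C$. As the five vertices are in $\mathrm{int}K$, all their neighbors are in $R$. Now $p_1\notin R$, and if $p_2\in R$, then $p_2$ is some $u_j$; so $z,z'\not\sim p_1,p_2$ by 10.2. If $p_3=v_0\in R$, then $p_3\in X$; so $y,t,t'\not\sim p_1,p_3$ by item 1. Among $z,z'$ only $z=z_0$ (when $i=1$, so $a=0$) is adjacent to $p_3$. The only neighbors of the five vertices among $v_1,\dots,v_m$ are $v_i$, then $v_{i+1}$ (adjacent to $z'$) and, if $i\ge2$, $v_{i-1}$ (adjacent to $z$).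

**Step 11.2.** *$p_2$ is adjacent to $y$, $t$ or $t'$; in particular $p_2\in Q$.* This will say that double vertices occur only in a very special place. Suppose $p_2$ is adjacent to none of them. Choose $\delta'\in L(z')\setminus S$. If $i\ge2$, choose $\delta\in L(z)\setminus S$. If $i=1$ (so $a=0$ and $z=z_0$), choose $\delta\in L(z)\setminus\{\alpha,\beta,\psi(p_3)\}$. We use (R) with $D_1=\{v_i\}$, with $z,z'\in D_0$ colored $\delta,\delta'$, and possibly with further vertices of $\{y,t,t'\}$ in $D_0$, connected to $v_i$ through $z,z'$. Properties 4 and 5 then always hold: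

- Property 4: the only vertices among $v_1,\dots,v_m$ outside $D$ adjacent to $D_0$ are $v_{i+1}$, through $z'$, and $v_{i-1}$ if $i\ge2$, through $z$. As $i+1\le b$, 9.8 and $A\subseteq S$ give $L'(v_{i+1})\subseteq S$ and $L'(v_{i-1})\subseteq S$, while $\delta'\notin S$, and $\delta\notin S$ if $i\ge2$.
- Property 5: if $i\ge2$, $v_i$ has list $S\not\ni\delta,\delta'$ and two further neighbors $v_{i-1},v_{i+1}$. If $i=1$, color $v_1$ from $\{\alpha,\beta\}$ minus the color of $v_2$; its other neighbors $p_3,z_0,z_1$ have the colors $\psi(p_3),\delta,\delta'\notin\{\alpha,\beta\}$.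

If $\delta=\delta'$ or $\{\delta,\delta'\}\not\subseteq L(y)$, then $D_0=\{z,z'\}$ contradicts (R): the only common neighbors of $z$ and $z'$ are $v_i,y$, so property 3 holds; and property 2 holds since $z\not\sim z'$, $z,z'\not\sim p_1,p_2$, and $\delta\ne\psi(p_3)$ in case $z\sim p_3$.

So $L(y)=\{\delta,\delta',c,c'\}$ with four distinct colors. Now let $D_0$ consist of $z,z',y$ and of $t,t'$ if they exist, with $\theta(z)=\delta$, $\theta(z')=\delta'$, $\theta(y)=\eta\in\{c,c'\}$ and
$$\theta(t)=\tau\in T_\eta:=L(t)\setminus\{\delta,\eta\},\qquad \theta(t')=\tau'\in T'_\eta:=L(t')\setminus\{\delta',\eta\}.$$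
By 11.1(2) this is proper. It agrees with $\psi$ by the list of neighbors on $C$ above, by the assumption on $p_2$, and since $\delta\ne\psi(p_3)$ if $i=1$. By 11.1(3)–(5) every interior vertex outside $D$ has at most one neighbor in $D_0$, except possibly $s_0$, which is then adjacent to exactly $t$ and $t'$. The vertex $s_0$ is interior, because $t$ has no neighbors in $X$ and is not adjacent to $p_2$. If $t$, $t'$ or $s_0$ does not exist, (R) is contradicted.

Otherwise we need a choice with $\tau=\tau'$ or $\{\tau,\tau'\}\not\subseteq L(s_0)$. If there is none, then for each $\eta\in\{c,c'\}$ the sets $T_\eta,T'_\eta$ are disjoint subsets of $L(s_0)$ of size at least 2, hence of size exactly 2, and so $\eta\in L(t)\cap L(t')$. With $\eta=c'$ we get $c'\in L(t)\cap L(t')$; but $c'\notin\{\delta,\delta',c\}$, so $c'\in T_c\cap T'_c$, contradicting disjointness. So a good choice exists, and (R) is contradicted.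

Finally, as $y,t,t'\in\mathrm{int}K$, a neighbor $p_2$ of one of them lies in $R$, which means $p_2\in Q$.

## 12. Cutting along $Q$ when $p_2\notin Q$

Suppose $p_2\notin Q$. By 11.2 there are no double vertices.

Let $G_1=G-\mathrm{int}K-\{v_{a+1},\dots,v_{b-1}\}$. It contains $P$ and is smaller than $G$, so by minimality $\psi$ extends to a coloring $\varphi$ of $G_1$. Put $c_a=\varphi(v_a)$ and $c_b=\varphi(v_b)$. Color $v_{a+1},\dots,v_{b-1}$ greedily in this order from their lists of size 3 so that $c_i\ne c_{i+1}$ for $a\le i\le b-1$; each vertex avoids at most two colors. For each $z_i\in Z$ choose $\zeta_i\in L(z_i)\setminus\{c_i,c_{i+1}\}$.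

This is proper together with $\varphi$. Indeed, the neighbors of an inner $v_i$ lie in $R$; they are $v_{i-1},v_{i+1}$ and vertices of $\mathrm{int}K$, by 5.3 and 10.1. The neighbors of $z_i$ lie in $R$; by 10.2, 5.6 and 10.3 they are $v_i$, $v_{i+1}$ and vertices of $\mathrm{int}K\setminus Z$.

Let $D=X\cup Z$, let $G_R$ be the subgraph of $G$ in $R$, and $H=G_R-D$. So $V(H)=(\mathrm{int}K\setminus Z)\cup\{u_1,\dots,u_s\}$. By 10.3, since there are no doubles, every $w\in\mathrm{int}K\setminus Z$ has at most one neighbor in $D$. Remove the color of this neighbor, if any, from $L(w)$; at least three colors are left, and $w$ lies on the outer face of $H$ by (O) applied to $G_R$, because $G[D]$ is connected and $X$ is on the boundary of $R$. The path $u_1\dots u_s$ has at most three vertices and lies on the outer boundary of $H$. Its vertices are properly colored by $\varphi$, since $G[\{u_1,\dots,u_s\}]\subseteq G_1$. By minimality $\varphi|_{\{u_1,\dots,u_s\}}$ extends to $H$. Vertices of $\mathrm{int}K$ have all their neighbors in $R$, so everything together is an extension of $\psi$ to $G$, a contradiction.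

This is where the five-vertex path does no harm: the ends $v_a,v_b$ of $Q$ have been deleted with $D$, and only $u_1\dots u_s$ has to be precolored.

## 13. Cutting along $Q$ when $p_2\in Q$

Now let $p_2=u_j$. By 5.3, $p_2$ is adjacent to no $v_i$ with $1\le i\le m$. As $2\le b\le m$ and $u_s\sim v_b$, we have $j<s$.

**Step 13.1 (straightening the link at $p_3$).** The hand coloring must start at $v_0=p_3$, where colors are given, so we replace $Q$ by a link that starts there. If $j=1$, then $p_2\sim v_a$, so $a=0$. If $j\ge2$, then $j=2$, $s=3$ and $Q=v_au_1p_2u_3v_b$ with $u_1,u_3$ interior. In this case, if $a\ge2$, the link $(0,a;p_2,u_1)$ is not fat (as $a<b$), and $v_1$ has at most one interior neighbor, contradicting 7.1. So $a\in\{0,1\}$.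

Let
$$Q_0=v_0p_2u_{j+1}\dots u_sv_b,$$
a link from $v_0$ to $v_b$, and write $K_0=K_{Q_0}$, $R_0=R_{Q_0}$. If $j=1$, then $Q_0=Q$ and $R_0=R$.

Let $j=2$. Let $B$ be the triangle $p_2p_3u_1$ if $a=0$, and the 4-cycle $p_2p_3v_1u_1$ if $a=1$. It bounds a face. Let $B'$ be the path $p_2p_3$ (if $a=0$) or $p_2p_3v_1$ (if $a=1$), and $K'$ the path $K-u_1$ from $v_a$ to $p_2$. The path $B'$ consists of edges of $C$ that are not in $K$. Such an edge is on the outer face of $G$, which lies outside $K$, so it cannot run in the open disc of $K$; it lies outside $R$. The three paths $v_au_1p_2$, $B'$ and $K'$ join $v_a$ to $p_2$ and have no inner vertices in common; their pairs form the cycles $B$, $K$ and $K_0$. One of these three cycles has the other two discs as the two parts of its disc. It is not $K$, since $B'$ is outside $R$. It is not $B$, since the disc of $B$ contains no vertex in its interior while $\mathrm{int}K\ne\emptyset$. So it is $K_0$: the region $R_0$ is the union of $R$ and the disc of $B$, and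
$$\mathrm{int}K_0=\mathrm{int}K\cup\{u_1\}.$$
If $a=1$, the face inside $B$ has a corner at $p_3$ between $p_2$ and $v_1$, as does the outer face; by (C), $d(p_3)=2$, so $z_0$ does not exist.

In all cases let $X_0=\{v_0,\dots,v_b\}$ and let $Z_0$ be the set of existing $z_i$ with $0\le i\le b-1$. Then $Z_0=Z$.

**Step 13.2 (neighborhoods in $R_0$).** This transfers Section 10 to $R_0$.

(a) *$v_1,\dots,v_{b-1}$ have no neighbors among $p_2,u_{j+1},\dots,u_s$.* For inner vertices this is 10.1. If $a=1$, it remains to look at $v_1$: here $j=2$, $b\ge3$, $v_1\not\sim p_2$ by 5.3, and $v_1\not\sim u_3$ by 5.6 since $u_3\sim v_b$.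

(b) *$Z_0$ is independent, and its vertices have no neighbors among $p_2,u_{j+1},\dots,u_s$.* This is 10.3 and 10.2.

(c) *A vertex $w\in\mathrm{int}K_0\setminus Z_0$ has at most one neighbor in $X_0\cup Z_0$, unless $w=y_i$ for a double $v_i$, and then its neighbors there are $z_{i-1},z_i$.* For $w\in\mathrm{int}K$ this is 10.3; if $a=1$, note $w\not\sim p_3$ as $d(p_3)=2$. For $w=u_1$ in case $j=2$, the only neighbor in $X_0\cup Z_0$ is $v_a$: inner vertices are excluded by 10.1, $Z$ by 10.2, $v_b$ by 5.6, and $p_3$, if $a=1$, by $d(p_3)=2$.

**Step 13.3.** *The only possible double vertex is $v_{b-1}$, and only if $b\ge3$.* This confines the conflict at the vertices $y_i$ to one end of the run. Let $v_i$ be double, with the notation of Section 11. As $a\le1$, $v_1\in X$, so $y,t,t'\not\sim v_1$ by 11.1(1).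

*The case $i\ge2$.* If $p_2\sim t$, the link $(0,i;p_2,t,z_{i-1})$ is not fat since $i<b$, and $t\not\sim v_1$; so $v_1$ has at most one interior neighbor, contradicting 7.1. So by 11.2, $p_2\sim x$ for some $x\in\{y,t'\}$. If $i+1<b$, the link $(0,i+1;p_2,x,z_i)$ is not fat, and $x\not\sim v_1$; again $v_1$ has at most one interior neighbor, a contradiction. So $i=b-1$, and $b\ge3$.

*The case $i=1$.* We show it is impossible. Here $a=0$, $z=z_0$, $z'=z_1$. The faces bounded by $p_3v_1z_0$ and $v_1z_0yz_1$ have corners at $z_0$ between $p_3,v_1$ and between $v_1,y$.

First, suppose $p_2\sim y$. The 4-cycle $p_2p_3z_0y$ bounds a third face, with a corner at $z_0$ between $y$ and $p_3$. By (C), $d(z_0)=3$, contradicting 5.5.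

Second, suppose $p_2\sim t'$. The 5-cycle $p_2p_3z_0yt'$ has empty interior, and $v_1$, a vertex of $C$ not on it, lies outside its closed disc. So the edge $z_0v_1$ leaves $z_0$ to the outside. Around $z_0$ the neighbors $p_3,v_1,y$ are consecutive, so all edges at $z_0$ other than those to $p_3,v_1,y$ start on the other side, into the disc of the 5-cycle, and end on the 5-cycle, at $p_2$ or $t'$. But $z_0\not\sim p_2$ by (T) for the triangle $p_3v_1z_0$ (as $p_2\sim p_3$), and $z_0\not\sim t'$ by 11.1(2). So $d(z_0)=3$, a contradiction.

So by 11.2, $t$ exists, $p_2\sim t$, $p_2\not\sim y$, and $p_2\not\sim t'$ if $t'$ exists. The 4-cycle $p_2p_3z_0t$ and the triangle $z_0yt$ bound faces. At $z_0$ we now have corners between $p_3,v_1$; $v_1,y$; $y,t$; $t,p_3$. At $p_3$ we have corners between $p_2,v_1$ (outer face); $v_1,z_0$; $z_0,p_2$. By (C) and since $d(v_1)=4$,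
$$N(z_0)=\{p_3,v_1,y,t\},\qquad N(p_3)=\{p_2,z_0,v_1\},\qquad N(v_1)=\{p_3,v_2,z_0,z_1\}.$$
Choose $\delta\in L(z_0)\setminus\{\alpha,\beta,\psi(p_3)\}$ and $\delta'\in L(z_1)\setminus S$. If $\delta=\delta'$ or $\{\delta,\delta'\}\not\subseteq L(y)$, then $D_0=\{z_0,z_1\}$, $D_1=\{v_1\}$ contradicts (R) exactly as in 11.2; that part of the argument used only $z,z'\not\sim p_2$ and not the assumption on $y,t,t'$. Otherwise choose
$$\eta\in L(y)\setminus\{\delta,\delta'\},\qquad \tau\in L(t)\setminus\{\delta,\eta,\psi(p_2)\},\qquad \tau'\in L(t')\setminus\{\delta',\eta\}\ \text{ if }t'\text{ exists}.$$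
Color $z_0,z_1,y,t,t'$ by $\delta,\delta',\eta,\tau,\tau'$; this is proper by 11.1(2).

Let $G''=G-\{p_3,v_1,z_0,z_1,y,t'\}$ (omitting $t'$ if it does not exist), with precolored path $p_1p_2t$. Here $t\not\sim p_1$ and $\tau\ne\psi(p_2)$, and both edges are on the outer boundary of $G''$, since the face bounded by $p_2p_3z_0t$ has merged with the outer face. By the three displayed neighborhoods, no interior vertex of $G$ that is in $G''$, other than $t$, has a neighbor in $\{p_3,v_1,z_0\}$; by 11.1(5) it has at most one neighbor in $\{z_1,y,t'\}$. Remove the corresponding colors. Lists keep at least three colors, and since the deleted set is connected and meets $C$, vertices that lost a color lie on the outer face of $G''$, by (O). By minimality, $G''$ has a coloring extending the colors of $p_1,p_2,t$.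

Add the chosen colors and $\psi(p_3)$. Conflicts do not arise: among $v_2,\dots,v_m$ only $v_2$ has neighbors in the deleted set, namely $v_1$ and $z_1$, and $\delta'\notin S=L(v_2)$; the vertices $z_0,z_1,y,t'$ are not adjacent to $p_1$ or $p_2$; the deleted neighbors of $t$ are $z_0$ and $y$, and $\tau\ne\delta,\eta$; the neighbor $z_0$ of $p_3$ has the color $\delta\ne\psi(p_3)$. Finally color $v_1$ from $\{\alpha,\beta\}$ minus the color of $v_2$; its other neighbors have the colors $\psi(p_3),\delta,\delta'\notin\{\alpha,\beta\}$. This extends $\psi$ to $G$, a contradiction. So $i=1$ is impossible, and 13.3 is proved.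

**Step 13.4 (two options are enough).** *Let $v_i$ be double, let colors $c_{i-1},c_{i+1}$ be given, and let $c\ne c'$ be two colors, both different from $c_{i-1}$ and $c_{i+1}$. Then for $c_i=c$ or for $c_i=c'$ there are $\zeta\in L(z_{i-1})\setminus\{c_{i-1},c_i\}$ and $\zeta'\in L(z_i)\setminus\{c_i,c_{i+1}\}$ such that at most one color of $L(y_i)$ is in $\{\zeta,\zeta'\}$.* This resolves the one remaining conflict. Suppose not. For $c_i=c$, the two sets from which $\zeta,\zeta'$ are chosen are disjoint (else take $\zeta=\zeta'$) and contained in $L(y_i)$; they have size at least 2, hence exactly 2. So $c\in L(z_{i-1})\cap L(z_i)$. In the same way, from $c_i=c'$, we get $c'\in L(z_{i-1})\cap L(z_i)$. Since $c'\notin\{c_{i-1},c,c_{i+1}\}$, the color $c'$ belongs to both sets for $c_i=c$, contradicting disjointness.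

**Step 13.5 (coloring $X_0\cup Z_0$ by hand).** Let $G_1=G-\mathrm{int}K_0-\{v_1,\dots,v_{b-1}\}$, which contains $P$, and let $\varphi$ be an extension of $\psi$ to $G_1$, by minimality. Put $c_0=\psi(p_3)$ and $c_b=\varphi(v_b)\in L(v_b)=S$. We choose $c_i\in L(v_i)$ for $1\le i\le b-1$ with $c_i\ne c_{i+1}$ for $0\le i\le b-1$, and $\zeta_i\in L(z_i)\setminus\{c_i,c_{i+1}\}$ for all $z_i\in Z_0$, such that for a double $v_i$ at most one color of $L(y_i)$ is in $\{\zeta_{i-1},\zeta_i\}$. By 13.3 only $v_{b-1}$ can be double. There are four cases.

- *$v_{b-1}$ is not double.* Then no vertex is double. Choose $c_1,\dots,c_{b-1}$ greedily, each avoiding at most two colors, and the $\zeta_i$ arbitrarily.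
- *$v_{b-1}$ is double and $b\ge4$.* Put $c_{b-2}=c_b\in S=L(v_{b-2})$. Choose $c_1,\dots,c_{b-3}$ greedily, each avoiding at most two colors. Choose $c_{b-1}$ from the two colors of $S\setminus\{c_b\}$, together with $\zeta_{b-2},\zeta_{b-1}$, by 13.4, and the other $\zeta_i$ arbitrarily.
- *$v_{b-1}$ is double, $b=3$ and $c_3\in A$.* Put $c_1=c_3$, which is in $L(v_1)$ and different from $\psi(p_3)$. Choose $c_2\in S\setminus\{c_3\}$ and $\zeta_1,\zeta_2$ by 13.4, and $\zeta_0$, if $z_0$ exists, arbitrarily.
- *$v_{b-1}$ is double, $b=3$ and $c_3\notin A$.* Then $A=\{\alpha,\beta\}$ and $c_3=\gamma$. Try $(c_1,c_2)=(\alpha,\beta)$ and $(\beta,\alpha)$. If neither admits suitable $\zeta_1,\zeta_2$, then $L(z_1)\setminus\{\alpha,\beta\}$ is disjoint from $L(z_2)\setminus\{\beta,\gamma\}$ and from $L(z_2)\setminus\{\alpha,\gamma\}$, and all three sets lie in $L(y_2)$, so they have size exactly 2. The last two sets both equal the complement of the first in $L(y_2)$, so they are equal. Their sizes give $\alpha,\beta,\gamma\in L(z_2)$, so $\alpha$ is in $L(z_2)\setminus\{\beta,\gamma\}$ but not in $L(z_2)\setminus\{\alpha,\gamma\}$, a contradiction.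 So one of the two pairs works. Choose $\zeta_0$, if $z_0$ exists, arbitrarily.

**Step 13.6 (coloring the rest).** The coloring of 13.5 is proper together with $\varphi$: by 8.1 for $Q_0$, 5.3 and 13.2(a), the neighbors of $v_i$ ($1\le i\le b-1$) are $v_{i-1},v_{i+1}$ and vertices of $\mathrm{int}K_0$; by 5.6 and 13.2(b), the neighbors of $z_i\in Z_0$ are $v_i,v_{i+1}$ and vertices of $\mathrm{int}K_0\setminus Z_0$.

Let $D=X_0\cup Z_0$ and let $H$ be the subgraph of $G$ in $R_0$ minus $D$. So $V(H)=(\mathrm{int}K_0\setminus Z_0)\cup\{p_2,u_{j+1},\dots,u_s\}$. Remove from the list of each $w\in\mathrm{int}K_0\setminus Z_0$ the colors on $N(w)\cap D$. By 13.2(c) and the choice in 13.5, at most one color of each list is lost. Since $G[D]$ is connected and $X_0$ is on the boundary of $R_0$, the vertices adjacent to $D$ are on the outer face of $H$, by (O). The path $p_2u_{j+1}\dots u_s$ has at most three vertices, lies on the outer boundary of $H$, and is properly colored by $\varphi$, as all edges between its vertices are in $G_1$. By minimality its coloring extends to $H$. Vertices of $\mathrm{int}K_0$ have all their neighbors in $R_0$,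 so together we obtain an extension of $\psi$ to $G$. This is the final contradiction, and it proves Theorem 2. $\blacksquare$

Theorem 2 with $P=\emptyset$ and all lists of size at least 4 is Theorem 1: every planar graph in which no two distinct triangles share an edge is 4-choosable. $\blacksquare$
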